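\title{The real pair $(c_0,\ell_1)$ fails the Bishop--Phelps--Bollob\'as property}

\begin{abstract}
We show that the pair $(c_0,\ell_1)$ of real Banach spaces does not have the Bishop--Phelps--Bollob\'as property for operators, and that the property fails for every $\varepsilon\in(0,1)$. In contrast, $(X,L_1(\mu))$ has the property for every finite-dimensional $X$, with a constant independent of $\mu$. As a consequence, the real pair $(C_0(L),L_1(\mu))$ has the property if and only if $L$ is finite or $L_1(\mu)$ is finite-dimensional. The counterexample is a truncation of the noise operator on the discrete cube, applied to functions that are given only at polynomially many sample points.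
\end{abstract}

\section{Introduction}

All Banach spaces in this paper are real. We write $B_X$ and $S_X$ for the closed unit ball and the unit sphere of $X$, and $L(X,Y)$ for the space of bounded linear operators from $X$ to $Y$ with the operator norm. As usual, $c_0$ is the space of null sequences with the sup norm, $\ell_1$ is the space of absolutely summable sequences, and $\ell_\infty^n$, $\ell_1^n$ are $\mathbb{R}^n$ with the corresponding norms.

\begin{definition}
Let $\varepsilon\in(0,1)$. A number $\eta>0$ is \emph{admissible} for $(X,Y)$ and $\varepsilon$ if, whenever $S_0\in S_{L(X,Y)}$ and $x_0\in S_X$ satisfy $\|S_0x_0\|>1-\eta$, there are $T\in S_{L(X,Y)}$ and $x_1\in S_X$ with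
\[
\|Tx_1\|=1,\qquad \|x_1-x_0\|<\varepsilon,\qquad \|T-S_0\|<\varepsilon .
\]
The pair $(X,Y)$ has the \emph{Bishop--Phelps--Bollob\'as property for operators} (BPBp) if for every $\varepsilon\in(0,1)$ some $\eta>0$ is admissible.
\end{definition}

The property asks for more than the density of the operators that attain their norm: the point of attainment is prescribed up to $\varepsilon$, and $\eta$ may depend neither on $S_0$ nor on $x_0$. A positive number smaller than an admissible one is admissible. The Bishop--Phelps--Bollob\'as theorem says that $(X,\mathbb{R})$ has the BPBp for every Banach space $X$. Some pairs are known to fail the BPBp, and $(\ell_\infty^3,\ell_1)$ is known to have it. The following problem is posed as open in \cite{FS}: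
\begin{quote}
\emph{Does the pair $(c_0,\ell_1)$ of real Banach spaces have the BPBp?}
\end{quote}

Three observations suggest that the answer should be yes.

First, for scalar-valued operators on $c_0$ the correction is explicit and does not see the dimension. Let $f\in S_{\ell_1}=S_{c_0^*}$ and $x_0\in S_{c_0}$ satisfy $f(x_0)>1-\varepsilon^2/2$. Put $s_i=\operatorname{sign}f_i$ and let $A$ be the finite set of $i$ with $s_ix_0(i)>1-\varepsilon$. The mass $t=\sum_{i\notin A}|f_i|$ satisfies $\varepsilon t\le\sum_i|f_i|(1-s_ix_0(i))=1-f(x_0)<\varepsilon^2/2$. Let $g=f\mathbf{1}_A/(1-t)$, and let $x_1$ equal $s_i$ on $A$ and $x_0(i)$ off $A$. Then $g(x_1)=\|g\|=\|x_1\|=1$, $\|x_1-x_0\|<\varepsilon$ and $\|g-f\|=2t<\varepsilon$. So $\varepsilon^2/2$ is admissible for $(c_0,\mathbb{R})$.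

Second, every $S\in L(c_0,\ell_1)$ is a norm limit of operators that see finitely many coordinates. Let $P_n$ be the projection of $c_0$ onto the first $n$ coordinates. If $u_n\in B_{c_0}$ vanishes on these coordinates, then $u_n\to0$ weakly, so $Su_n\to0$ weakly, and hence in norm by the Schur property of $\ell_1$. Thus $\|S-SP_n\|\to0$, and $SP_n$ attains its norm by compactness of $B_{\ell_\infty^n}$.

Third, every pair $(\ell_\infty^n,\ell_1)$ has the BPBp (Theorem~\ref{thm:findim} below). If some $\eta$ were admissible for $\varepsilon/2$ and all these pairs at once, it would be admissible for $(c_0,\ell_1)$ and $\varepsilon$: replace $S_0$ and $x_0$ by the normalizations of $S_0P_n$ and $P_nx_0$ with $n$ large, correct them on $\ell_\infty^n$, and compose the corrected operator with $P_n$. Only uniformity in $n$ is missing, and this is what fails.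

\begin{theorem}\label{thm:main}
For all $\varepsilon,\eta\in(0,1)$ there are $S_0\in S_{L(c_0,\ell_1)}$ and $x_0\in S_{c_0}$ with $\|S_0x_0\|>1-\eta$ such that, whenever $T\in S_{L(c_0,\ell_1)}$ and $x_1\in S_{c_0}$ satisfy $\|Tx_1\|=1$ and $\|x_1-x_0\|<\varepsilon$, we have $\|T-S_0\|\ge\varepsilon$. Hence $(c_0,\ell_1)$ fails the BPBp.
\end{theorem}

\begin{theorem}\label{thm:findim}
If $X$ is a finite-dimensional Banach space, then $(X,L_1(\mu))$ has the BPBp for every measure $\mu$, with $\eta$ depending only on $X$ and $\varepsilon$.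
\end{theorem}

For a locally compact Hausdorff space $L$, let $C_0(L)$ be the space of continuous real functions on $L$ that vanish at infinity, with the sup norm. For discrete $L$ this gives $c_0$ and $\ell_\infty^n$.

\begin{theorem}\label{thm:class}
Let $L\ne\emptyset$ be a locally compact Hausdorff space and $\mu$ a measure with $L_1(\mu)\ne\{0\}$. The pair $(C_0(L),L_1(\mu))$ has the BPBp if and only if $L$ is finite or $L_1(\mu)$ is finite-dimensional. If the property fails, it fails for every $\varepsilon\in(0,1)$, that is, no $\eta>0$ is admissible for any $\varepsilon\in(0,1)$.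
\end{theorem}

\begin{corollary}\label{cor:uniform}
For every $n$ the pair $(\ell_\infty^n,\ell_1)$ has the BPBp. However, for each fixed $\varepsilon\in(0,1)$, the supremum $\eta_n(\varepsilon)$ of the admissible constants for $(\ell_\infty^n,\ell_1)$ and $\varepsilon$ tends to $0$ as $n\to\infty$.
\end{corollary}

Section~\ref{sec:reduction} shows that exact norm attainment imposes a rigid pointwise bound on an operator into $L_1$, and reduces the negative results to a finite-dimensional statement, Proposition~\ref{prop:finite}. Section~\ref{sec:models} works out two explicit operators on the discrete cube, each of which misses that statement by one condition, and Section~\ref{sec:construction} combines them into a proof. Theorem~\ref{thm:findim} is proved in Section~\ref{sec:findim}, and Theorem~\ref{thm:class} and Corollary~\ref{cor:uniform} in Section~\ref{sec:class}.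

\section{Norm attainment in $L_1$ and test matrices}\label{sec:reduction}

\subsection{What norm attainment forces}

A point $x_1\in S_{c_0}$ close to a basis vector $e_0$ can be moved freely in all other coordinates without leaving the ball. An operator into $L_1$ that attains its norm at $x_1$ must absorb all these moves pointwise.

\begin{lemma}\label{lem:order}
Let $T\in L(X,L_1(\mu))$ have norm $1$, let $x_1\in S_X$ satisfy $\|Tx_1\|=1$, and let $z_1,\dots,z_n\in X$ satisfy $\|x_1+\sum_is_iz_i\|\le1$ for all $s\in\{-1,1\}^n$. Then $\sum_i|Tz_i|\le|Tx_1|$ almost everywhere. In particular $\sum_i\|Tz_i\|\le1$.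
\end{lemma}

\begin{proof}
Fix $s$, and put $u=Tx_1$ and $v_s=\sum_is_iTz_i$. The hypothesis for $s$ and $-s$ gives $\|u+v_s\|\le1$ and $\|u-v_s\|\le1$. For real numbers $|\alpha+\beta|+|\alpha-\beta|=2\max(|\alpha|,|\beta|)=2|\alpha|+2(|\beta|-|\alpha|)^+$, so
\begin{equation}\label{eq:slack}
\int(|v_s|-|u|)^+\,d\mu=\tfrac12\bigl(\|u+v_s\|+\|u-v_s\|\bigr)-\|u\|\le1-\|u\|=0 .
\end{equation}
Thus $|v_s|\le|u|$ a.e.\ for each of the finitely many $s$, and $\max_s|v_s|=\sum_i|Tz_i|$ pointwise.
\end{proof}

The conclusion is an order bound: $T$ maps all combinations $\sum_ia_iz_i$ with $|a_i|\le1$ into the order interval $[-|Tx_1|,|Tx_1|]$. Suppose now that only $\|Tx_1\|>1-\eta$. Then \eqref{eq:slack} gives $\int(|v_s|-|u|)^+\,d\mu<\eta$ for each $s$ separately. The set where $|v_s|$ exceeds $|u|$ may depend on $s$, and passing to the maximum over $s$ gives only $\int(\sum_i|Tz_i|-|u|)^+\,d\mu<2^n\eta$. The counterexample lives in this gap: each single output $v_s$ is almost dominated by $|u|$, while the operator stays far from every operator that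 obeys the order bound.

\subsection{Test matrices}

To bound $\|T-S_0\|$ from below we use a functional $\Lambda$ of norm at most $1$ on the space of operators, large on $S_0$ and small on $T$. The basic such functionals on $L(\ell_\infty^n,\ell_1^m)$ are $R\mapsto\sum_qb_q(Ra)(q)$ with $a\in[-1,1]^n$, $b\in[-1,1]^m$. In terms of the entries $(Re_i)(q)$, this is the pairing with the matrix $(a_ib_q)$. Averages of such matrices still give functionals of norm at most $1$, and cancellation can make all entries of an average small. Small entries make the functional small on every $T$ with $\sum_i\|Te_i\|$ bounded, which is what Lemma~\ref{lem:order} provides.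

\begin{definition}
A matrix $W=(W_i(q))_{1\le i\le n,\,1\le q\le m}$ is a \emph{test matrix of height $\gamma$} if $|W_i(q)|\le\gamma$ for all $i,q$, and
\begin{equation}\label{eq:test}
W_i(q)=\frac1N\sum_{l=1}^Na^l_i\,b^l_q
\end{equation}
for some $N\in\mathbb{N}$, $a^l\in[-1,1]^n$ and $b^l\in[-1,1]^m$. We index the coordinates of $\ell_\infty^{n+1}$ by $0,1,\dots,n$, and for a linear map $S:\ell_\infty^{n+1}\to\ell_1^m$ we put
\[
\lambda(S,W)=\sum_{i=1}^n\sum_{q=1}^m(Se_i)(q)\,W_i(q).
\]
\end{definition}

The next lemma plants a finite-dimensional pair $(S,W)$ in a pair $(C_0(L),L_1(\mu))$. For $(c_0,\ell_1)$, with $L=\{0,1,2,\dots\}$ and counting measure on $\{1,2,\dots\}$, one may read $t_i=i$, $f_i=e_i$ and $E_q=\{q\}$ in its proof.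

\begin{lemma}\label{lem:separation}
Let $S:\ell_\infty^{n+1}\to\ell_1^m$ be linear with $\|Se_0\|=1$, and let $W$ be an $n\times m$ test matrix of height $\gamma$. Let $L$ be a locally compact Hausdorff space with at least $n+1$ points, and let $\mu$ be a measure that admits $m$ pairwise disjoint sets of positive finite measure. Put $X=C_0(L)$ and $Y=L_1(\mu)$. There are $S_0\in S_{L(X,Y)}$ and $x_0\in S_X$ with $\|S_0x_0\|=1/\|S\|$ such that, for all $\varepsilon\in(0,1)$, $T\in S_{L(X,Y)}$ and $x_1\in S_X$ with $\|Tx_1\|=1$ and $\|x_1-x_0\|<\varepsilon$,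
\[
\|T-S_0\|\ge\frac{\lambda(S,W)}{\|S\|}-\frac{\gamma}{1-\varepsilon}.
\]
\end{lemma}

\begin{proof}
\emph{The operator.} Choose distinct points $t_0,\dots,t_n\in L$ with pairwise disjoint open neighborhoods $V_0,\dots,V_n$. By Urysohn's lemma for locally compact Hausdorff spaces there are continuous $f_i:L\to[0,1]$ with compact support in $V_i$ and $f_i(t_i)=1$. Let $\rho f=(f(t_0),\dots,f(t_n))$ for $f\in X$. Then $\rho f_i=e_i$, and $\|\sum_ia_if_i\|=\max_i|a_i|$ because the supports are disjoint. Hence $\rho$ maps $B_X$ onto $B_{\ell_\infty^{n+1}}$. Let $E_1,\dots,E_m$ be disjoint sets of positive finite measure, and let $\iota:\ell_1^m\to Y$ be the isometric embedding with $\iota e_q=\mathbf{1}_{E_q}/\mu(E_q)$. Put $S_0=\|S\|^{-1}\iota S\rho$ and $x_0=f_0$. Then $\|S_0\|=1$ and $\|S_0x_0\|=\|Se_0\|/\|S\|=1/\|S\|$.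

\emph{The functional.} For $u\in Y$ and $b\in\mathbb{R}^m$ let $[u,b]=\int u\sum_qb_q\mathbf{1}_{E_q}\,d\mu$. Then $|[u,b]|\le\|u\|\max_q|b_q|$, and $[\iota w,b]=\sum_qw(q)b_q$ for $w\in\ell_1^m$. Define $\Lambda(R)=\sum_{i=1}^n[Rf_i,W_i]$ for $R\in L(X,Y)$, where $W_i$ is the $i$th row of $W$. By \eqref{eq:test},
\[
|\Lambda(R)|=\Bigl|\frac1N\sum_{l=1}^N\Bigl[R\Bigl(\sum_{i=1}^na^l_if_i\Bigr),b^l\Bigr]\Bigr|\le\|R\| .
\]
Since $S_0f_i=\|S\|^{-1}\iota Se_i$, we have $\Lambda(S_0)=\lambda(S,W)/\|S\|$.

\emph{The estimate.} Let $\varepsilon$, $T$, $x_1$ be as in the statement, and let $w_s=x_1+(1-\varepsilon)\sum_{i=1}^ns_if_i$ for $s\in\{-1,1\}^n$. On $V_i$ with $i\ge1$, the function $f_0$ vanishes, so $|x_1|<\varepsilon$ there, and $f_j=0$ for $j\ne i$; hence $|w_s|\le\varepsilon+(1-\varepsilon)=1$ on $V_i$. Outside $V_1\cup\dots\cup V_n$ we have $w_s=x_1$. So $\|w_s\|\le1$, and Lemma~\ref{lem:order} with $z_i=(1-\varepsilon)f_i$ gives $\sum_{i=1}^n\|Tf_i\|\le1/(1-\varepsilon)$. As $W$ has height $\gamma$, we get $|\Lambda(T)|\le\gamma/(1-\varepsilon)$.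 Finally $\|T-S_0\|\ge\Lambda(S_0-T)=\Lambda(S_0)-\Lambda(T)$.
\end{proof}

The value $\lambda(S,W)/\|S\|=\Lambda(S_0)$ is at most $1$. The core of the paper is that it can be close to $1$ while the height is close to $0$ and $S$ almost attains its norm at $e_0$.

\begin{proposition}\label{prop:finite}
For every $\gamma\in(0,1)$ there are $n,m\in\mathbb{N}$, a linear map $S:\ell_\infty^{n+1}\to\ell_1^m$ and an $n\times m$ matrix $W$ such that
\begin{itemize}
\item[(a)] $1=\|Se_0\|\le\|S\|\le1+\gamma$;
\item[(b)] $W$ is a test matrix of height $\gamma$;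
\item[(c)] $\lambda(S,W)\ge1-\gamma$.
\end{itemize}
\end{proposition}

We prove this in Section~\ref{sec:construction}. All negative results follow from it through one statement.

\begin{proposition}\label{prop:failure}
For all $\varepsilon,\eta\in(0,1)$ there are $n,m\in\mathbb{N}$ with the following property. Let $L$ be a locally compact Hausdorff space with at least $n+1$ points, let $\mu$ admit $m$ pairwise disjoint sets of positive finite measure, and put $X=C_0(L)$, $Y=L_1(\mu)$. Then there are $S_0\in S_{L(X,Y)}$ and $x_0\in S_X$ with $\|S_0x_0\|>1-\eta$ such that $\|T-S_0\|\ge\varepsilon$ whenever $T\in S_{L(X,Y)}$ and $x_1\in S_X$ satisfy $\|Tx_1\|=1$ and $\|x_1-x_0\|<\varepsilon$. In particular $\eta$ is not admissible for $(X,Y)$ and $\varepsilon$.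
\end{proposition}

\begin{proof}
Choose $\gamma\in(0,1)$ with $\frac1{1+\gamma}>1-\eta$ and $\frac{1-\gamma}{1+\gamma}-\frac{\gamma}{1-\varepsilon}\ge\varepsilon$. This is possible because both left sides tend to $1$ as $\gamma\to0$, and $\varepsilon<1$. Take $n,m,S,W$ from Proposition~\ref{prop:finite} and apply Lemma~\ref{lem:separation}: by (a) and (c), $\|S_0x_0\|\ge\frac1{1+\gamma}$ and $\lambda(S,W)/\|S\|\ge\frac{1-\gamma}{1+\gamma}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:failure} to an infinite countable discrete space $L$ and to counting measure on $\mathbb{N}$. For each $\varepsilon\in(0,1)$ no $\eta\in(0,1)$ is admissible, hence no $\eta>0$ is.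
\end{proof}

\section{Two model operators on the cube}\label{sec:models}

\subsection{The discrete cube}

Let $Q=\{-1,1\}^N$ carry the uniform probability $\mathbb{P}$, with expectation $\mathbb{E}$ and norms $\|\cdot\|_1\le\|\cdot\|_2\le\|\cdot\|_\infty$. We identify $L_1(Q)$ with $\ell_1^m$, $m=2^N$, via $f\mapsto(2^{-N}f(q))_{q\in Q}$. Every functional on $L_1(Q)$ has the form $f\mapsto\mathbb{E}[fh]$, and its norm is $\|h\|_\infty$.

For $A\subset\{1,\dots,N\}$ let $\chi_A(q)=\prod_{l\in A}q_l$. These functions form an orthonormal basis of $L_2(Q)$, so $f=\sum_A\hat f(A)\chi_A$ with $\hat f(A)=\mathbb{E}[f\chi_A]$. A function $f$ is \emph{odd} if $f(-q)=-f(q)$; this means that $\hat f(A)=0$ for even $|A|$, and it implies $\mathbb{E}f=0$. The \emph{odd part} $f^{\mathrm{odd}}(q)=\frac12(f(q)-f(-q))$ satisfies $\|f^{\mathrm{odd}}\|_\infty\le\|f\|_\infty$, and $\mathbb{E}[f^{\mathrm{odd}}P]=\mathbb{E}[fP]$ for odd $P$, by the substitution $q\mapsto-q$.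

For $r\in(0,1)$ the \emph{noise operator} $U_r$ is defined by letting $U_rf(q)$ be the mean of $f(q_1\zeta_1,\dots,q_N\zeta_N)$, where $\zeta_1,\dots,\zeta_N$ are independent random signs of mean $r$. Being an average of values of $f$, it satisfies $\|U_rf\|_\infty\le\|f\|_\infty$, and by independence $U_r\chi_A=r^{|A|}\chi_A$.

We use Hoeffding's inequality: if $\xi_1,\dots,\xi_k$ are independent, $\xi_j$ takes values in an interval of length $w_j$, and $t>0$, then $\sum_j\xi_j$ exceeds its mean by at least $t$ with probability at most $\exp(-2t^2/\sum_jw_j^2)$. In particular, for $c\in\mathbb{R}^N\setminus\{0\}$ and $\langle c,q\rangle=\sum_lc_lq_l$,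
\begin{equation}\label{eq:hoeffding}
\mathbb{P}(\langle c,q\rangle\ge t)\le\exp\Bigl(-\frac{t^2}{2\sum_lc_l^2}\Bigr).
\end{equation}

\subsection{The shape of $S$ and $W$}

All our operators have the form
\[
S(x_0,x)=x_0\mathbf{1}+F_x\in L_1(Q),\qquad x_0\in\mathbb{R},\ x\in\mathbb{R}^n,
\]
with $x\mapsto F_x$ linear. Then $\|Se_0\|=1$. A convex function on the cube $[-1,1]^{n+1}$ is maximal at a vertex, and $\|S(-z)\|=\|Sz\|$, so
\begin{equation}\label{eq:normS}
\|S\|=\max\bigl\{\mathbb{E}|1+F_x|:x\in\{-1,1\}^n\bigr\}.
\end{equation}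
For a real function $H$ with $\mathbb{E}H=0$, the identity $|u|=u+2u^-$ gives
\begin{equation}\label{eq:meanzero}
\mathbb{E}|1+H|=1+2\,\mathbb{E}(1+H)^- .
\end{equation}
So condition (a) holds if every $F_x$ is $L_1$-close to a mean-zero function that is bounded by about $1$.

We think of $x\in\mathbb{R}^n$ as a function on $n$ \emph{sample points} $p_1,\dots,p_n\in Q$. The test matrix is built from the normalized inner products $\langle p_i,q\rangle/N$. They are averages of products of signs, and they are small for most $q$; we discard the other $q$.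

\begin{lemma}\label{lem:W}
Let $p_1,\dots,p_n\in Q$ and $\gamma\in(0,1)$. Let $\Gamma=\{q\in Q:|\langle p_i,q\rangle|\le\gamma N\text{ for all }i\}$, $\beta=\mathbb{P}(Q\setminus\Gamma)$, and $a^l=((p_1)_l,\dots,(p_n)_l)\in\{-1,1\}^n$ for $1\le l\le N$. Then $W_i(q)=\mathbf{1}_\Gamma(q)\langle p_i,q\rangle/N$ is a test matrix of height $\gamma$, we have $\beta\le2ne^{-\gamma^2N/2}$, and
\begin{equation}\label{eq:lambda}
\lambda(S,W)=\frac1N\sum_{l=1}^N\mathbb{E}\bigl[\mathbf{1}_\Gamma\,q_l\,F_{a^l}\bigr].
\end{equation}
\end{lemma}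

\begin{proof}
The height is at most $\gamma$ by definition of $\Gamma$, and \eqref{eq:test} holds with $b^l_q=\mathbf{1}_\Gamma(q)q_l$. The bound on $\beta$ is \eqref{eq:hoeffding} with $c=\pm p_i$ and $t=\gamma N$, summed over $2n$ events. Under the identification of $L_1(Q)$ with $\ell_1^m$,
\[
\lambda(S,W)=\sum_{i=1}^n\mathbb{E}[F_{e_i}W_i]=\frac1N\sum_{l=1}^N\mathbb{E}\Bigl[\mathbf{1}_\Gamma\,q_l\sum_{i=1}^na^l_iF_{e_i}\Bigr],
\]
and $\sum_ia^l_iF_{e_i}=F_{a^l}$.
\end{proof}

The vector $a^l$ is the coordinate function $q\mapsto q_l$ read at the sample points. So condition (c) holds if $F$ nearly reconstructs each coordinate function from its samples and $\beta$ is small, which the lemma guarantees when $n$ is subexponential in $N$.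

\subsection{Few points, degree one}

The first model already shows that operators into $\ell_1$ behave much worse than functionals.

\begin{example}\label{ex:hadamard}
Let $N=4^j$ and let $\mathcal{H}$ be the $j$th tensor power of
\[
\mathcal{H}_4=\begin{pmatrix}1&1&1&1\\1&-1&1&-1\\1&1&-1&-1\\1&-1&-1&1\end{pmatrix}.
\]
It is symmetric, has entries $\pm1$, and $\mathcal{H}^2=NI$. Take $n=N$, let $p_1,\dots,p_N$ be the rows of $\mathcal{H}$, fix $r\in(0,1)$, and put
\[
F_x(q)=\frac1N\sum_{i=1}^Nx_i\,r\langle p_i,q\rangle=r\langle c,q\rangle,\qquad c=\tfrac1N\mathcal{H}x .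
\]
\emph{The pairing.} The vector $a^l$ is the $l$th column of $\mathcal{H}$, so $\frac1N\mathcal{H}a^l=e_l$ and $F_{a^l}=rq_l$. By \eqref{eq:lambda}, $\lambda(S,W)=r(1-\beta)$, and $\beta\le2Ne^{-\gamma^2N/2}\to0$ as $N\to\infty$ for each fixed $\gamma$.

\emph{The norm.} For $x\in\{-1,1\}^N$ we have $\sum_lc_l^2=N^{-2}\cdot N\sum_ix_i^2=1$, so $\mathbb{E}F_x=0$ and $\|F_x\|_2=r$. Hence $\mathbb{E}|1+F_x|\le\|1+F_x\|_2=\sqrt{1+r^2}\le\sqrt2$. Moreover, by \eqref{eq:hoeffding},
\[
\mathbb{E}(1+F_x)^-=\int_1^\infty\mathbb{P}(-F_x>t)\,dt\le\int_1^\infty te^{-t^2/(2r^2)}\,dt=r^2e^{-1/(2r^2)},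
\]
so $\|S\|\le1+2r^2e^{-1/(2r^2)}$ by \eqref{eq:normS} and \eqref{eq:meanzero}.

\emph{The consequence.} Let $\varepsilon\in(0,\frac12)$ and $r=2\varepsilon$. Lemma~\ref{lem:separation} gives $\|T-S_0\|\ge\sqrt2\,\varepsilon(1-\beta)-\gamma/(1-\varepsilon)$, which is at least $\varepsilon$ for $\gamma$ small and then $N$ large, while $\|S_0x_0\|=1/\|S\|\ge1-(\|S\|-1)$. So no $\eta>8\varepsilon^2e^{-1/(8\varepsilon^2)}$ is admissible for $(c_0,\ell_1)$ and $\varepsilon$. For $(c_0,\mathbb{R})$ the constant $\varepsilon^2/2$ was admissible.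

\emph{The defect.} The norm does not tend to $1$. The vector $u=(1,1,1,-1)$ satisfies $\mathcal{H}_4u=2u$, so $x=u^{\otimes j}$ has $c=N^{-1/2}x$. Then $F_x$ is $r$ times a normalized sum of $N$ independent signs. By the central limit theorem and the bound $\|F_x\|_2=r$, $\mathbb{E}|1+F_x|\to\mathbb{E}|1+rg|>1$ with $g$ standard Gaussian.
\end{example}

\subsection{All points, all degrees}

A linear form in $q$ has Gaussian tails. To cut them off while keeping the term of degree one, we add terms of higher degree, and the noise operator tells us which.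

\begin{example}\label{ex:full}
Take all $n=2^N$ points of $Q$ as sample points, so that $x$ is a function on $Q$, and let $F_x=U_r(x^{\mathrm{odd}})$. For $\|x\|_\infty\le1$ the function $F_x$ is odd and bounded by $1$, so $\|S\|=1$ by \eqref{eq:meanzero}. Also $a^l=\chi_{\{l\}}$ and $F_{a^l}=rq_l$, for $r$ as close to $1$ as we like. But $\Gamma$ is empty, because each $q$ is a sample point and $\langle q,q\rangle=N$. No other test matrix can help: $S$ attains its norm at $e_0$, so Lemma~\ref{lem:order} gives $\sum_{i\ge1}\|Se_i\|\le1$ and $|\lambda(S,W)|\le\gamma$ for every $W$ of height $\gamma$.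
\end{example}

We want the operator of Example~\ref{ex:full} on as few points as in Example~\ref{ex:hadamard}. The link is that $U_r$ damps degree $k$ by $r^k$. Up to an $L_2$ error $r^{K+1}$ that does not depend on $N$, the function $U_rh$ with $\|h\|_\infty\le1$ is determined by the coefficients $\hat h(A)$ with $|A|\le K$, and for fixed $K$ there are only polynomially many of them.

\section{The truncated noise operator on sample points}\label{sec:construction}

Let $K$ be odd, let $\mathcal{A}$ be the family of sets $A\subset\{1,\dots,N\}$ with $|A|$ odd and $|A|\le K$, and let $\mathcal{P}=\operatorname{span}\{\chi_A:A\in\mathcal{A}\}$. Its dimension satisfies $D=|\mathcal{A}|\le(N+1)^K$, since a set of size at most $K$ is the set of nonzero entries of a sequence in $\{0,1,\dots,N\}^K$. Given sample points $p_1,\dots,p_n$ and $r\in(0,1)$, we replace the coefficient $\mathbb{E}[x\chi_A]$ of Example~\ref{ex:full} by an empirical average and put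
\begin{equation}\label{eq:F}
F_x=\sum_{A\in\mathcal{A}}r^{|A|}\Bigl(\frac1n\sum_{i=1}^nx_i\chi_A(p_i)\Bigr)\chi_A,\qquad x\in\mathbb{R}^n .
\end{equation}
For $K=1$ this is the formula of Example~\ref{ex:hadamard}.

The difficulty is that $x\in[-1,1]^n$ is an arbitrary vector, chosen after the points, so the averages in \eqref{eq:F} need not approximate the coefficients of any given function. What we need is that they \emph{are} the coefficients of some function on $Q$ bounded by about $1$. By the Hahn--Banach theorem this follows once the functional $P\mapsto\frac1n\sum_ix_iP(p_i)$ has norm about $1$ on $(\mathcal{P},\|\cdot\|_1)$, and for all $x$ at once this is a sampling inequality for the $L_1$ norm.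

\begin{lemma}\label{lem:sampling}
Let $\delta\in(0,1)$, $\kappa=\frac{1+\delta}{1-\delta}$ and $n=\lceil D^3\delta^{-2}\log(1+2/\delta)\rceil$. There are $p_1,\dots,p_n\in Q$ with
\begin{equation}\label{eq:sampling}
\frac1n\sum_{i=1}^n|P(p_i)|\le\kappa\|P\|_1\qquad\text{for all }P\in\mathcal{P}.
\end{equation}
\end{lemma}

\begin{proof}
Let $\Sigma$ be the unit sphere of $(\mathcal{P},\|\cdot\|_1)$ and $\mathcal{M}\subset\Sigma$ a maximal set with mutual distances greater than $\delta$. Every point of $\Sigma$ is within $\delta$ of $\mathcal{M}$. The balls of radius $\delta/2$ about the points of $\mathcal{M}$ are disjoint and lie in the ball of radius $1+\delta/2$, so comparing volumes gives $|\mathcal{M}|\le(1+2/\delta)^D$.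

For $P\in\Sigma$ we have $|\hat P(A)|\le\|P\|_1=1$, hence $\|P\|_\infty\le D$. Choose $p_1,\dots,p_n$ independent and uniform in $Q$, and write $\phi(P)=\frac1n\sum_i|P(p_i)|$. For fixed $P\in\mathcal{M}$ the variables $|P(p_i)|$ lie in $[0,D]$ and have mean $1$, so by Hoeffding's inequality $\phi(P)\ge1+\delta$ has probability at most $e^{-2n\delta^2/D^2}\le(1+2/\delta)^{-2D}$. Since $|\mathcal{M}|(1+2/\delta)^{-2D}<1$, some choice of points has $\phi\le1+\delta$ on $\mathcal{M}$. Fix it, and let $\Phi\le D$ be the supremum of the seminorm $\phi$ on $\Sigma$. For $P\in\Sigma$ and $P'\in\mathcal{M}$ with $\|P-P'\|_1\le\delta$ we get $\phi(P)\le\phi(P')+\phi(P-P')\le1+\delta+\delta\Phi$. So $\Phi\le1+\delta+\delta\Phi$, that is, $\Phi\le\kappa$.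
\end{proof}

\begin{lemma}\label{lem:bounded}
Suppose that \eqref{eq:sampling} holds and define $F_x$ by \eqref{eq:F}. For every $x\in[-1,1]^n$ there is $H:Q\to\mathbb{R}$ with
\[
\mathbb{E}H=0,\qquad\|H\|_\infty\le\kappa,\qquad\|F_x-H\|_1\le\kappa r^{K+1}.
\]
\end{lemma}

\begin{proof}
By \eqref{eq:sampling}, $|\frac1n\sum_ix_iP(p_i)|\le\kappa\|P\|_1$ on $\mathcal{P}$. Extending this functional to $L_1(Q)$ by the Hahn--Banach theorem, we obtain $h_0:Q\to\mathbb{R}$ with $\|h_0\|_\infty\le\kappa$ and $\mathbb{E}[h_0P]=\frac1n\sum_ix_iP(p_i)$ for $P\in\mathcal{P}$. All $P\in\mathcal{P}$ are odd, so $h=h_0^{\mathrm{odd}}$ has the same two properties. Taking $P=\chi_A$ in the second one gives $F_x=\sum_{A\in\mathcal{A}}r^{|A|}\hat h(A)\chi_A$. Let $H=U_rh=\sum_{|A|\text{ odd}}r^{|A|}\hat h(A)\chi_A$. Then $\mathbb{E}H=0$ and $\|H\|_\infty\le\|h\|_\infty\le\kappa$. The difference $H-F_x$ consists of the terms with $|A|>K$, so $\|F_x-H\|_1\le\|F_x-H\|_2\le r^{K+1}\|h\|_2\le\kappa r^{K+1}$.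
\end{proof}

The restriction to odd degrees is what yields $\mathbb{E}H=0$ at no cost. Subtracting the mean from $h_0$ could nearly double its sup norm, whereas passing to the odd part does not increase it. The function $H$ is obtained separately for each $x$, with no linearity in $x$; this is how the order bound of Lemma~\ref{lem:order} is avoided.

\begin{proof}[Proof of Proposition~\ref{prop:finite}]
The parameters are chosen in the following order. Put $\theta=\gamma/8$ and $r=1-2\theta$. Define $\delta\in(0,1)$ by $\kappa=\frac{1+\delta}{1-\delta}=1+\theta$, and fix an odd $K$ with $r^{K+1}\le\theta$. For each $N$ let $n$ be as in Lemma~\ref{lem:sampling}. As $D\le(N+1)^K$ and $K,\delta$ are fixed, $n$ is bounded by a polynomial in $N$, so we can fix $N$ with $2ne^{-\gamma^2N/2}\le\theta$. Take $p_1,\dots,p_n$ from Lemma~\ref{lem:sampling}, $F_x$ from \eqref{eq:F}, $S(x_0,x)=x_0\mathbf{1}+F_x$, and $\Gamma,\beta,a^l,W$ from Lemma~\ref{lem:W}. That lemma gives (b) and $\beta\le\theta$.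

(a) Let $x\in\{-1,1\}^n$ and take $H$ from Lemma~\ref{lem:bounded}. Since $H\ge-1-\theta$, we have $(1+H)^-\le\theta$, and \eqref{eq:meanzero} gives
\[
\mathbb{E}|1+F_x|\le\mathbb{E}|1+H|+\|F_x-H\|_1\le1+2\theta+(1+\theta)\theta\le1+4\theta\le1+\gamma .
\]
Now use \eqref{eq:normS} and $\|Se_0\|=1$.

(c) Fix $l$. Since $K\ge1$, the set $\{l\}$ belongs to $\mathcal{A}$, and by orthonormality
\[
\mathbb{E}[q_lF_{a^l}]=r\cdot\frac1n\sum_{i=1}^na^l_i\,\chi_{\{l\}}(p_i)=r\cdot\frac1n\sum_{i=1}^n(p_i)_l^2=r .
\]
It remains to bound the part of this expectation over $Q\setminus\Gamma$. The function $F_{a^l}$ could be large on that small set, so we compare it with the bounded function $H$ given by Lemma~\ref{lem:bounded} for $x=a^l$: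
\[
\bigl|\mathbb{E}[\mathbf{1}_{Q\setminus\Gamma}\,q_lF_{a^l}]\bigr|\le\beta\|H\|_\infty+\|F_{a^l}-H\|_1\le2(1+\theta)\theta\le4\theta .
\]
By \eqref{eq:lambda}, $\lambda(S,W)\ge r-4\theta=1-6\theta\ge1-\gamma$.
\end{proof}

\begin{remark}
Real scalars enter in the pointwise identity in the proof of Lemma~\ref{lem:order} and in \eqref{eq:meanzero}. The latter has no complex counterpart: $H=\sqrt{-1}\,rq_l$ has mean zero and $|H|\le1$, but $\mathbb{E}|1+H|=\sqrt{1+r^2}$.
\end{remark}

\section{Finite-dimensional domain}\label{sec:findim}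

We prove Theorem~\ref{thm:findim} by compactness. The range spaces $L_1(\mu)$ vary and are not compact in any useful sense, so we first encode an operator $X\to L_1(\mu)$ by a finite measure on the compact set $S_{X^*}$. A weak limit of such measures describes an operator that attains its norm, but it maps into a different $L_1$ space. The difficulty is to return to $L_1(\mu_k)$, where atoms may prevent us from splitting mass as the limit measure requires. A conditional expectation does this: it assigns to each direction the average of the limit directions coupled with it.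

We use three standard facts. (i) Every sequence of Borel probability measures on a compact metric space $Z$ has a subsequence that converges weakly, that is, against every continuous function, to a Borel probability measure. (ii) Skorokhod's representation theorem: if $\tau_k\to\tau$ weakly on $Z$, there are random elements $Y_k$ and $Y$ of $Z$ on one probability space, with laws $\tau_k$ and $\tau$, such that $Y_k\to Y$ almost surely. (iii) If $Y$ is a bounded random vector in a finite-dimensional space $V$ and $Y'$ is a random element of $Z$, then $\mathbb{E}[Y|Y']=h(Y')$ for a Borel map $h:Z\to V$, and $\psi(\mathbb{E}[Y|Y'])\le\mathbb{E}[\psi(Y)|Y']$ for every seminorm $\psi$ on $V$ (conditional Jensen inequality).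

\begin{proof}[Proof of Theorem~\ref{thm:findim}]
Suppose that for some $\varepsilon\in(0,1)$ no $\eta>0$ is admissible for all pairs $(X,L_1(\mu))$ at once. Then there are measure spaces $(\Omega_k,\mu_k)$, operators $S_k\in S_{L(X,L_1(\mu_k))}$ and points $x_k\in S_X$ with $\|S_kx_k\|\to1$ such that no $(S_k,x_k)$ admits a pair $(T,x_1)$ as in the definition. We write $\langle f,z\rangle=f(z)$ for $f\in X^*$, $z\in X$.

\emph{Step 1: encoding.} Fix a basis $(e_i)$ of $X$ with dual basis $(e_i^*)$ and measurable representatives of $S_ke_i$. Put $g_k(\omega)=\sum_i(S_ke_i)(\omega)e_i^*\in X^*$, so that $(S_kz)(\omega)=\langle g_k(\omega),z\rangle$ a.e.\ for each $z$. Let $M_k=\int\|g_k\|\,d\mu_k$. Then $M_k\le C:=\sum_i\|e_i\|\|e_i^*\|$, and $M_k\ge1$ because $\|S_kz\|\le M_k\|z\|$ and $\|S_k\|=1$. Let $y_k(\omega)=1$ if $\langle g_k(\omega),x_k\rangle\ge0$ and $y_k(\omega)=-1$ otherwise. On $\Omega_k'=\{g_k\ne0\}$ put $d_k=y_kg_k/\|g_k\|\in S_{X^*}$, so that $g_k=y_k\|g_k\|d_k$. Let $\tau_k$ be the image under $d_k$ of the probability measure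 $M_k^{-1}\|g_k\|\,d\mu_k$ on $\Omega_k'$. Thus
\begin{equation}\label{eq:push}
\int_{\Omega_k'}\|g_k\|\,\varphi(d_k)\,d\mu_k=M_k\int\varphi\,d\tau_k
\end{equation}
for every bounded Borel $\varphi:S_{X^*}\to\mathbb{R}$. In particular, for $z\in X$,
\[
\|S_kz\|=M_k\int|\langle f,z\rangle|\,d\tau_k(f),\qquad\|S_kx_k\|=M_k\int\langle f,x_k\rangle\,d\tau_k(f).
\]
The signs $y_k$ remove the absolute value in the second formula. This matters in Step~3: averaging the directions can only decrease the first expression, and it preserves the second, which is linear in $f$.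

\emph{Step 2: the limit.} Since $[1,C]$, $S_X$ and $S_{X^*}$ are compact, we may pass to a subsequence with $M_k\to M$, $x_k\to x\in S_X$ and, by (i), $\tau_k\to\tau$ weakly. For $z\in X$,
\begin{equation}\label{eq:limit}
M\int|\langle f,z\rangle|\,d\tau(f)=\lim_k\|S_kz\|\le\|z\|,\qquad M\int\langle f,x\rangle\,d\tau(f)=\lim_k\|S_kx_k\|=1,
\end{equation}
where the second limit uses $|\langle f,x_k-x\rangle|\le\|x_k-x\|$ on $S_{X^*}$.

\emph{Step 3: returning to $L_1(\mu_k)$.} Take $Y_k$ and $Y$ from (ii). Then $\mathbb{E}\|Y_k-Y\|\to0$ by bounded convergence. By (iii), $\mathbb{E}[Y|Y_k]=h_k(Y_k)$ with $h_k:S_{X^*}\to X^*$ Borel and $\|h_k(Y_k)\|\le1$ almost surely. Setting $h_k=0$ where $\|h_k\|>1$, we may assume that $h_k$ maps into $B_{X^*}$. Define $T_k:X\to L_1(\mu_k)$ by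
\[
(T_kz)(\omega)=\frac{M}{M_k}\,y_k(\omega)\,\|g_k(\omega)\|\,\langle h_k(d_k(\omega)),z\rangle\quad\text{on }\Omega_k',
\]
and $T_kz=0$ elsewhere. By \eqref{eq:push}, (iii) with $\psi=|\langle\cdot,z\rangle|$, and \eqref{eq:limit},
\[
\|T_kz\|=M\,\mathbb{E}\bigl|\langle\mathbb{E}[Y|Y_k],z\rangle\bigr|\le M\,\mathbb{E}|\langle Y,z\rangle|\le\|z\| ,
\]
\[
\|T_kx\|\ge\int y_kT_kx\,d\mu_k=M\,\mathbb{E}\langle\mathbb{E}[Y|Y_k],x\rangle=M\,\mathbb{E}\langle Y,x\rangle=1 .
\]
So $\|T_k\|=\|T_kx\|=1$. On $\Omega_k'$ we have $T_kz-S_kz=y_k\|g_k\|\langle\frac{M}{M_k}h_k(d_k)-d_k,z\rangle$, and both functions vanish a.e.\ elsewhere. Hence, by \eqref{eq:push},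
\[
\|T_k-S_k\|\le M_k\,\mathbb{E}\Bigl\|\frac{M}{M_k}h_k(Y_k)-Y_k\Bigr\|\le|M-M_k|+M_k\,\mathbb{E}\bigl\|\mathbb{E}[Y-Y_k|Y_k]\bigr\| ,
\]
and the last expectation is at most $\mathbb{E}\|Y-Y_k\|$ by (iii). Therefore $\|T_k-S_k\|\to0$. Since also $\|x-x_k\|\to0$, the pair $(T_k,x)$ contradicts the choice of $(S_k,x_k)$ for large $k$.
\end{proof}

\begin{remark}
Finite dimension gives the compactness of the spheres and the bound $M_k\le C$. For $X=\ell_\infty^{n+1}$ we have $X^*=\ell_1^{n+1}$, so the mass $\int\|g\|\,d\mu$ of an operator $S$ is $\sum_i\|Se_i\|$, the quantity of Lemma~\ref{lem:order}. For the operators of Proposition~\ref{prop:finite}, (b) and (c) give $1-\gamma\le\gamma\sum_{i\ge1}\|Se_i\|$, so the mass is unbounded as $\gamma\to0$.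
\end{remark}

\section{The pairs $(C_0(L),L_1(\mu))$}\label{sec:class}

We first translate the dimension of $L_1(\mu)$ into disjoint sets.

\begin{lemma}\label{lem:dim}
Let $L_1(\mu)\ne\{0\}$. Either for every $m$ there are $m$ pairwise disjoint sets of positive finite measure, and then $\dim L_1(\mu)=\infty$, or $L_1(\mu)$ is isometrically isomorphic to $\ell_1^m$ for some $m\in\mathbb{N}$.
\end{lemma}

\begin{proof}
Indicators of disjoint sets of positive finite measure are linearly independent, which gives the dimension in the first case. Otherwise let $E_1,\dots,E_m$ be such a family of the largest size, and let $f\in L_1(\mu)$. For $t>0$ the set $\{|f|>t\}\setminus\bigcup_jE_j$ has finite measure, so it is null by maximality. Thus $f=0$ a.e.\ off $\bigcup_jE_j$, and $m\ge1$. By maximality again, every measurable subset of $E_j$ has measure $0$ or $\mu(E_j)$. So the nondecreasing function $t\mapsto\mu(E_j\cap\{f\le t\})$, which has limits $0$ and $\mu(E_j)$ at $\mp\infty$, jumps from $0$ to $\mu(E_j)$ at one point $c_j$, and $f=c_j$ a.e.\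 on $E_j$. Hence the isometric embedding $e_j\mapsto\mathbf{1}_{E_j}/\mu(E_j)$ of $\ell_1^m$ is onto.
\end{proof}

For finite-dimensional range we use a known result. A Banach space $Y$ has Lindenstrauss' \emph{property $(\beta)$} if there are families $(y_\alpha)\subset S_Y$ and $(y_\alpha^*)\subset S_{Y^*}$ and a constant $\rho\in[0,1)$ such that $y_\alpha^*(y_\alpha)=1$, $|y_\alpha^*(y_{\alpha'})|\le\rho$ for $\alpha\ne\alpha'$, and $\|y\|=\sup_\alpha|y_\alpha^*(y)|$ for all $y\in Y$. By \cite[Theorem~2.2]{AAGM}, if $Y$ has property $(\beta)$, then $(X,Y)$ has the BPBp for every Banach space $X$.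

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $L$ is finite, then $C_0(L)$ is finite-dimensional and Theorem~\ref{thm:findim} applies.

Let $L_1(\mu)$ be finite-dimensional. By Lemma~\ref{lem:dim} it is isometric to some $\ell_1^m$. If $m=1$, the BPBp is the Bishop--Phelps--Bollob\'as theorem. If $m\ge2$, we check property $(\beta)$ for $\ell_1^m$. Let $I\subset\{-1,1\}^m$ contain exactly one vector of each pair $\pm s$. For $s\in I$ take the functional $y_s^*=\langle s,\cdot\rangle$ and the point $y_s=s/m$. Both have norm $1$, $y_s^*(y_s)=1$, and $\|y\|=\max_{s\in I}|\langle s,y\rangle|$. Distinct $s,s'\in I$ differ in $k$ coordinates with $1\le k\le m-1$, so $|y_s^*(y_{s'})|=|m-2k|/m\le1-\frac2m=:\rho<1$. Hence $(C_0(L),L_1(\mu))$ has the BPBp.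

Conversely, let $L$ be infinite and $\dim L_1(\mu)=\infty$. By Lemma~\ref{lem:dim}, the hypotheses of Proposition~\ref{prop:failure} on $L$ and $\mu$ hold for all $n$ and $m$. So for every $\varepsilon\in(0,1)$ no $\eta\in(0,1)$, and hence no $\eta>0$, is admissible.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:uniform}]
The first part is Theorem~\ref{thm:findim} with counting measure. For the second, fix $\varepsilon,\eta\in(0,1)$ and take $n,m$ from Proposition~\ref{prop:failure}. For $n'\ge n+1$ apply that proposition to the discrete space with $n'$ points and counting measure on $\mathbb{N}$: the number $\eta$ is not admissible for $(\ell_\infty^{n'},\ell_1)$ and $\varepsilon$, hence no larger number is, and $\eta_{n'}(\varepsilon)\le\eta$.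
\end{proof}

\begin{thebibliography}{9}

\bibitem{AAGM} Acosta, Aron, Garc\'ia, Maestre, \emph{J. Funct. Anal.} 254 (2008), 2780--2799.

\bibitem{FS} \emph{Function Spaces XII}, \texttt{http://fs12.up.krakow.pl/files/fsxii.pdf}.

\end{thebibliography}
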